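\title{Ingleton's theorem implies the Axiom of Choice}

\begin{abstract}
Ingleton's theorem is the $p$-adic analogue of the Hahn--Banach theorem: over a spherically complete, non-trivially valued non-archimedean field, every continuous linear functional on a subspace of a Banach space extends to the whole space with the same norm. Van Rooij asked whether this theorem implies the Axiom of Choice. We show that it does: in ZF, Ingleton's theorem, stated for all such fields, is equivalent to the Axiom of Choice. Much weaker statements about the existence of non-zero linear functionals already suffice, in every combination of characteristic and residue characteristic. For locally compact fields such as $\mathbb{Q}_p$, on the other hand, Ingleton's theorem follows from the Boolean prime ideal theorem, and therefore does not imply the Axiom of Choice if ZF is consistent.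
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
We work throughout in ZF, Zermelo--Fraenkel set theory with the Axiom of Foundation and without the Axiom of Choice. The latter is the statement
\begin{quote}
$\mathbf{AC}$: if $(A_i)_{i\in I}$ is a non-empty family of non-empty sets, there is a map $f:I\to\bigcup_{i\in I}A_i$ with $f(i)\in A_i$ for every $i\in I$.
\end{quote}

A \emph{non-archimedean absolute value} on a field $\mathcal{K}$ is a map $|\cdot|:\mathcal{K}\to[0,\infty)$ such that $|\lambda|=0$ if and only if $\lambda=0$, $|\lambda\mu|=|\lambda|\,|\mu|$, and $|\lambda+\mu|\le\max(|\lambda|,|\mu|)$. It is \emph{non-trivial} if $|\lambda|\notin\{0,1\}$ for some $\lambda$. The \emph{closed ball} with center $a$ and real radius $r\ge0$ is $B(a,r)=\{b:|b-a|\le r\}$. A \emph{nest} is a non-empty family of closed balls that is totally ordered by inclusion, and $\mathcal{K}$ is \emph{spherically complete} if every nest has non-empty intersection. A \emph{norm} on a $\mathcal{K}$-vector space $E$ is a map $\|\cdot\|:E\to[0,\infty)$ such that $\|x\|=0$ if and only if $x=0$, $\|\lambda x\|=|\lambda|\,\|x\|$, and $\|x+y\|\le\max(\|x\|,\|y\|)$; a \emph{Banach space} is a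 normed space that is complete for the induced metric. For a continuous linear functional $f:F\to\mathcal{K}$ on a normed space put $\|f\|=\sup_{x\ne0}|f(x)|/\|x\|$, with $\|f\|=0$ if $F=\{0\}$. By \emph{Ingleton's theorem} we mean the following single statement.
\begin{quote}
For every spherically complete field $\mathcal{K}$ with a non-trivial non-archimedean absolute value, every Banach space $E$ over $\mathcal{K}$, every vector subspace $F$ of $E$ and every continuous linear functional $f:F\to\mathcal{K}$, there is a continuous linear functional $g:E\to\mathcal{K}$ extending $f$ with $\|g\|=\|f\|$.
\end{quote}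
This is a theorem of ZF${}+\mathbf{AC}$; we recall the proof in Section~\ref{sec:balls}. The question of van Rooij, posed in \cite{problem}, is whether Ingleton's theorem implies $\mathbf{AC}$. The question as stated there does not specify how the field is quantified; the universally quantified form above is our reading of it.

\subsection*{What one would guess}
The proof of Ingleton's theorem extends $f$ by one dimension at a time. To define the extension on a new vector $x$ one needs a scalar $\alpha$ that lies in a certain nest of balls, and spherical completeness provides it. Finitely many such steps can be carried out in ZF. Choice enters only when infinitely many scalars $\alpha$ have to be selected coherently, and Zorn's lemma is the obvious tool for this, but not obviously a necessary one. The value $g(x)$ is confined to the ball $B(0,\|f\|\,\|x\|)$; if balls are compact, as in $\mathbb{Q}_p$, a compactness argument patches the finite-dimensional extensions together, and it needs only the Boolean prime ideal theorem, which does not imply $\mathbf{AC}$ \cite{HL}. The same argument works for real normed spaces (Remark~\ref{rem:real}). From these cases one would guess that the answer to the question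 is negative. But Ingleton's theorem speaks about all spherically complete fields, and these can be built from arbitrary sets. The scalar $g(x)$ can then carry information about the set from which the field was built, and this changes the answer.

\subsection*{Results}

\begin{theorem}\label{thm:A}
In ZF, Ingleton's theorem implies $\mathbf{AC}$. Hence Ingleton's theorem and $\mathbf{AC}$ are equivalent over ZF.
\end{theorem}

The proof uses very little of the conclusion of Ingleton's theorem, and the next theorem makes this precise. For a field $K$ and a subgroup $\Gamma\ne\{0\}$ of $(\mathbb{R},+)$, let $K((z^\Gamma))$ be the field of formal series $a=\sum_{\gamma\in\Gamma}a_\gamma z^\gamma$ with coefficients in $K$ and well-ordered support, with $|a|=2^{-\min\operatorname{supp}a}$ for $a\neq0$ (see Section~\ref{sec:series}); for $\Gamma=\mathbb{Z}$ this is the field $K((z))$ of Laurent series. The \emph{valuation ring} of a valued field is its closed unit ball, the \emph{residue field} is the quotient of the valuation ring by the ideal $\{\lambda:|\lambda|<1\}$, and the \emph{residue characteristic} is the characteristic of the residue field. The field is \emph{discretely valued} if its value group $|\mathcal{K}^\times|$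 is infinite cyclic. We write $|\mathcal{K}|=\{|\lambda|:\lambda\in\mathcal{K}\}$.

\begin{theorem}\label{thm:B}
Fix $c\in\{0\}\cup\{\text{primes}\}$, a prime $p$, and a subgroup $\Gamma\neq\{0\}$ of $(\mathbb{R},+)$. In ZF the following are equivalent.
\begin{enumerate}
\item[(1)] $\mathbf{AC}$.
\item[(2)] Ingleton's theorem.
\item[(3)] For every field $K$ of characteristic $c$, every non-zero Banach space over $\mathcal{K}=K((z^\Gamma))$ with norm values in $|\mathcal{K}|$ admits a non-zero linear functional (continuity is not required).
\item[(4)] For every spherically complete discretely valued field $\mathcal{K}$ of characteristic $0$ and residue characteristic $p$, every non-zero Banach space over $\mathcal{K}$ admits a non-zero continuous linear functional.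
\item[(5)] For every field $K$ of characteristic $c$, every non-zero $K$-vector space admits a non-zero linear functional.
\end{enumerate}
\end{theorem}

So control of the norm is not needed, and in equal characteristic continuity is not needed either. Statements (3) and (4) follow from the case of Ingleton's theorem in which $F$ is one-dimensional. The residue field of $K((z^\Gamma))$ is $K$, so (3) and (4) allow one to fix the characteristics of the field and of its residue field, and in equal characteristic also the value group $2^{\Gamma}$.

The Boolean prime ideal theorem, BPI, states that every Boolean algebra with $0\neq1$ has a prime ideal.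

\begin{theorem}\label{thm:C}
In ZF, BPI implies Ingleton's theorem restricted to fields $\mathcal{K}$ whose closed unit ball is compact, that is, to locally compact fields such as $\mathbb{Q}_p$ and $\mathbb{F}_q((z))$. Hence, if ZF is consistent, Ingleton's theorem restricted to locally compact fields does not imply $\mathbf{AC}$.
\end{theorem}

Thus fields that are not locally compact cannot be avoided in the proof of Theorem~\ref{thm:A}. That proof uses the universal quantifier over $\mathcal{K}$: the field depends on the family $(A_i)$ for which a choice function is wanted. We make no claim about which single fixed field that is not locally compact, if any, would suffice for $\mathbf{AC}$.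

\subsection*{Outline}
Section~\ref{sec:MC} reduces $\mathbf{AC}$ to the task of selecting a finite non-empty subset of each $A_i$. Section~\ref{sec:rational} is the algebraic core of the paper: the elements of the sets $A_i$ become the variables of a field $L$ of rational functions, and a single linear functional on $L$ over a suitable subfield $K$ produces, for every $i$ at once, a rational function that must involve a variable from $A_i$ and can involve only finitely many. Section~\ref{sec:series} obtains such a functional from Ingleton's theorem over $K((z))$ and proves Theorem~\ref{thm:A}. Section~\ref{sec:mixed} treats mixed characteristic, Section~\ref{sec:B} assembles Theorem~\ref{thm:B}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}. A reader interested only in Theorem~\ref{thm:A} may take $\Gamma=\mathbb{Z}$ in Section~\ref{sec:series} and stop there.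

\section{Balls and one-step extensions}\label{sec:balls}

Without choice, some definitions that are usually interchangeable have to be fixed. \emph{Finite} means in bijection with a natural number; \emph{continuous} is meant in the $\varepsilon$--$\delta$ sense; \emph{complete} means that every Cauchy sequence converges; \emph{compact} means that every open cover has a finite subcover. Picking one element from one non-empty set, or doing so finitely many times, is legitimate in ZF.

Balls, nests and spherical completeness make sense in every abelian group with a map $|\cdot|$ to $[0,\infty)$ that vanishes only at $0$ and satisfies $|-a|=|a|$ and $|a+b|\le\max(|a|,|b|)$; we call this an \emph{ultrametric group}. A nest that contains a one-point ball has that point in all of its balls, so allowing the radius $0$ does not affect the notion of spherical completeness.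

\begin{lemma}\label{lem:balls}
\begin{enumerate}
\item[(a)] In an ultrametric group, if $B(a,r)$ and $B(b,s)$ intersect and $r\le s$, then $B(a,r)\subseteq B(b,s)$. In particular, pairwise intersecting closed balls form a nest.
\item[(b)] A spherically complete ultrametric group is complete.
\item[(c)] A linear functional $f$ on a normed space over a non-trivially valued field is continuous if and only if there is a constant $C$ with $|f(v)|\le C\|v\|$ for all $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $d$ is a common point and $x\in B(a,r)$, then $|x-b|\le\max(|x-a|,|a-d|,|d-b|)\le s$.

(b) Let $(x_n)$ be a Cauchy sequence and $r_n=\sup_{m\ge n}|x_m-x_n|$. The $r_n$ are finite and tend to $0$. For $m\ge n+1$ we have $|x_m-x_{n+1}|\le\max(|x_m-x_n|,|x_n-x_{n+1}|)\le r_n$, so $r_{n+1}\le r_n$; also $x_{n+1}\in B(x_n,r_n)$. By (a) the balls $B(x_n,r_n)$ decrease. A point $x$ of their intersection satisfies $|x-x_n|\le r_n\to0$.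

(c) A functional with such a bound is Lipschitz. Conversely, let $\delta>0$ be such that $|f(v)|\le1$ whenever $\|v\|\le\delta$, and fix $\lambda$ with $|\lambda|>1$. For $v\neq0$ let $n$ be the largest integer with $|\lambda|^n\|v\|\le\delta$. Then $|f(v)|=|\lambda|^{-n}|f(\lambda^nv)|\le|\lambda|^{-n}<|\lambda|\,\|v\|/\delta$.
\end{proof}

The proof of (b) shows how the two notions of completeness are related: a Cauchy sequence gives a nest whose radii tend to $0$, whereas spherical completeness puts no condition on the radii. The next lemma is the place where nests with arbitrary radii arise.

\begin{lemma}\label{lem:step}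
Let $\mathcal{K}$ be spherically complete, $E$ a normed space over $\mathcal{K}$, $F\subseteq E$ a subspace, $C\geq0$, and $f:F\to\mathcal{K}$ linear with $|f(y)|\le C\|y\|$ for all $y\in F$. Let $x_1,\dots,x_n\in E$ and $G=F+\mathcal{K}x_1+\dots+\mathcal{K}x_n$. Then $f$ extends to a linear functional $h:G\to\mathcal{K}$ with $|h(v)|\le C\|v\|$ for all $v\in G$.
\end{lemma}

\begin{proof}
By induction on $n$ it suffices to treat $G=F+\mathcal{K}x$ with $x\notin F$. An extension is determined by $\alpha=h(x)$, and the bound at the vector $y-x$ requires that $\alpha$ lie in the ball $B_y=B(f(y),C\|y-x\|)$ for each $y\in F$. For $y,y'\in F$,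
\[
|f(y)-f(y')|\le C\|y-y'\|\le\max(C\|y-x\|,\,C\|y'-x\|),
\]
so the one of $B_y$, $B_{y'}$ with the larger radius contains the center of the other. By Lemma~\ref{lem:balls}(a) the balls $B_y$ form a nest. Let $\alpha$ be a point of its intersection and put $h(y+\lambda x)=f(y)+\lambda\alpha$. Then $|h(y-x)|=|f(y)-\alpha|\le C\|y-x\|$ for all $y\in F$. A vector $v=y+\lambda x$ with $\lambda\ne0$ equals $-\lambda(y'-x)$ with $y'=-\lambda^{-1}y\in F$, so $|h(v)|\le|\lambda|\,C\|y'-x\|=C\|v\|$.
\end{proof}

\begin{proposition}\label{prop:zorn}
$\mathbf{AC}$ implies Ingleton's theorem.
\end{proposition}

\begin{proof}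
Let $C=\|f\|$, which is finite by Lemma~\ref{lem:balls}(c). Order by extension the pairs $(G,h)$ with $F\subseteq G\subseteq E$ a subspace and $h:G\to\mathcal{K}$ a linear extension of $f$ with $|h(v)|\le C\|v\|$. The pair $(F,f)$ is one of them, and the union of a non-empty chain is again such a pair. Zorn's lemma gives a maximal pair $(G,g)$, and $G=E$ by Lemma~\ref{lem:step}. Then $\|g\|\le\|f\|$, and $\|g\|\ge\|f\|$ because $g$ extends $f$.
\end{proof}

\section{Multiple choice}\label{sec:MC}

A \emph{multiple choice function} for a family $(A_i)_{i\in I}$ of non-empty sets is a family $(S_i)_{i\in I}$ in which each $S_i$ is a finite non-empty subset of $A_i$. The principle $\mathbf{MC}$ asserts that every family of non-empty sets has one. The algebraic construction of the next section produces finite sets and not single elements, so we need the following well-known fact. We include a proof, which is also the only place in the paper where Foundation is used.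

Recall the cumulative hierarchy: $V_0=\emptyset$, $V_{\beta+1}=\mathcal{P}(V_\beta)$, and $V_\lambda=\bigcup_{\beta<\lambda}V_\beta$ for limit ordinals $\lambda$. The sets $V_\beta$ increase with $\beta$, and Foundation implies that every set is a subset of some $V_\alpha$. The \emph{rank} of $u$ is the least $\rho$ with $u\in V_{\rho+1}$. The \emph{Hartogs ordinal} of a set $Y$ is the least ordinal that does not inject into $Y$; it exists in ZF.

\begin{lemma}\label{lem:MC}
In ZF, $\mathbf{MC}$ implies $\mathbf{AC}$.
\end{lemma}

\begin{proof}
A finite subset of a linearly ordered set has a least element, so $\mathbf{MC}$ yields true choice functions on linearly ordered sets. We use this to well-order power sets of ordinals, and then climb the cumulative hierarchy.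

\emph{Step 1: $\mathcal{P}(\kappa)$ can be well-ordered for every ordinal $\kappa$.} For distinct $A,B\subseteq\kappa$ put $A<B$ if the least element of the symmetric difference $A\triangle B$ lies in $B$. This is the lexicographic order of characteristic functions, a linear order on $Y=\mathcal{P}(\kappa)$. Apply $\mathbf{MC}$ to the family of all non-empty subsets $T$ of $Y$, and let $\chi(T)$ be the least element of the finite subset assigned to $T$. Then $\chi$ is a choice function for the non-empty subsets of $Y$. Zermelo's argument well-orders $Y$: define $y_\xi=\chi(Y\setminus\{y_\eta:\eta<\xi\})$ by recursion as long as this set is non-empty. The $y_\xi$ are distinct, so the recursion stops before the Hartogs ordinal of $Y$, and it then has enumerated $Y$.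

\emph{Step 2: every $V_\alpha$ can be well-ordered.} If $V_\beta$ is well-ordered, Step 1 well-orders $V_{\beta+1}$; the difficulty is that a recursion up to $\alpha$ would have to select such a well-ordering at each of infinitely many stages. We therefore fix one well-ordering that serves all stages. Let $\kappa$ be the Hartogs ordinal of $V_\alpha$, and fix a well-ordering $W$ of $\mathcal{P}(\kappa)$. Define well-orderings $<_\beta$ of $V_\beta$ for $\beta\le\alpha$ by recursion, starting with the empty order.
\begin{itemize}
\item Let $\beta<\alpha$. The order type $\theta$ of $(V_\beta,<_\beta)$ injects into $V_\beta\subseteq V_\alpha$, so $\theta<\kappa$. The unique isomorphism of $(V_\beta,<_\beta)$ onto $\theta$ induces an injection $V_{\beta+1}=\mathcal{P}(V_\beta)\to\mathcal{P}(\theta)\subseteq\mathcal{P}(\kappa)$. Let $<_{\beta+1}$ be the pullback of $W$.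
\item Let $\lambda\le\alpha$ be a limit ordinal. Put $u<_\lambda v$ if $\operatorname{rank}u<\operatorname{rank}v$, or if both ranks equal some $\rho$ and $u<_{\rho+1}v$. Here $\rho+1<\lambda$. To find the least element of a non-empty subset, minimize first the rank $\rho$ and then with respect to $<_{\rho+1}$.
\end{itemize}

\emph{Step 3.} Given $(A_i)_{i\in I}$, Foundation provides $\alpha$ with $\bigcup_iA_i\subseteq V_\alpha$. Let $f(i)$ be the least element of $A_i$ for a well-ordering of $V_\alpha$.
\end{proof}

\section{From a linear functional to finite sets}\label{sec:rational}

\subsection*{Two variables}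
The mechanism is visible for a single set with two elements.

\begin{example}\label{ex:two}
Let $L=\mathbb{Q}(x,y)$, $d=x-y$ and $K=\mathbb{Q}(d)$, so that $L=K(x)$. The pair $K\subseteq L$ does not favor $x$ over $y$. Let $g:L\to K$ be $K$-linear with $g(1)=1$. Then $g(x)=r(d)$ for some rational function $r$, and since $d$ is a scalar,
\[
g(y)=g(x)-d\,g(1)=r(d)-d,\qquad\text{so}\qquad y-g(y)=y+d-r(d)=x-g(x).
\]
Hence $u=x-g(x)=y-g(y)$ is defined from $g$ without selecting a variable. Now look at the variables that occur in $u=x-r(x-y)$. For $r=0$ we get $u=x$, for $r=d$ we get $u=y$, and for $r=d/2$ we get $u=(x+y)/2$. All three cases occur, because $L$ is countable and $1,x$ are linearly independent over $K$, so that they belong to a basis of $L$ over $K$. What cannot happen is that $u$ involves no variable: the automorphism $\tau$ with $x\mapsto x+1$, $y\mapsto y+1$ fixes $d$, hence $r(d)$, and so $\tau(u)=u+1\ne u$.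
\end{example}

For an infinite set of variables the element $u$ is still a single rational function, so it involves only finitely many of them, and this finite set is the one we select. The case $u=(x+y)/2$ shows that a single element cannot be expected. The example also shows what is required of the field of scalars $K$. It must be large enough to contain the differences of variables, so that $x-g(x)$ does not depend on $x$, and small enough to be fixed by the translation, so that $u$ is moved by it.

\subsection*{The general construction}
Fix a non-empty family $(A_i)_{i\in I}$ of non-empty sets. Put $X_i=\{i\}\times A_i$ and $X=\bigcup_iX_i$, a disjoint union. Let $k$ be a prime field, that is, $\mathbb{Q}$ or $\mathbb{F}_p$. Let $k[X]$ be the polynomial ring whose variables are the elements of $X$: a monomial is a finitely supported map $X\to\mathbb{N}$, and a polynomial is a finite $k$-linear combination of monomials, so no ordering of $X$ is needed. Any finitely many polynomials lie in $k[T]$ for a finite set $T\subseteq X$. The ring $k[T]$ is a unique factorization domain with unit group $k^\times$, in which total degree is additive; the textbook proof by Gauss's lemma and induction uses no choice.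 In particular $k[X]$ is a domain. Let $L=k(X)$ be its field of fractions, and regard $k(S)\subseteq L$ for $S\subseteq X$.

The phrase ``the variables that occur in $u$'' needs care, since $a/b=xa/xb$ for every $x\in X$. We pass to lowest terms.

\begin{lemma}\label{lem:supp}
There is a map that assigns to each $u\in L$ a finite set $\operatorname{var}(u)\subseteq X$ with $u\in k(\operatorname{var}(u))$.
\end{lemma}

\begin{proof}
Call a pair $(a,b)$ of elements of $k[X]$ a \emph{reduced form} of $u$ if $b\neq0$, $u=a/b$, and $a,b$ have no non-constant common divisor in $k[X]$. A reduced form exists: take a representation $u=a/b$ in which $b$ has the least possible total degree, and note that canceling a non-constant common divisor would lower it. Let $(a,b)$ and $(a',b')$ be reduced forms of $u$, and let $T$ be a finite set with $a,b,a',b'\in k[T]$. In the unique factorization domain $k[T]$ the elements $a,b$ are coprime, and so are $a',b'$. From $ab'=a'b$ we get $b\mid b'$ and $b'\mid b$, so $b=\gamma b'$ with $\gamma\in k^\times$, and then $a=\gamma a'$. Therefore the set $\operatorname{var}(u)$ of variables that occur in $a$ or in $b$ is the same for all reduced forms of $u$, and the map $u\mapsto\operatorname{var}(u)$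 is defined without any choice.
\end{proof}

For $i\in I$ let $\tau_i$ be the $k$-algebra endomorphism of $k[X]$ with
\[
\tau_i(x)=x+1\quad(x\in X_i),\qquad\tau_i(x)=x\quad(x\in X\setminus X_i).
\]
It is an automorphism, with inverse given by $x\mapsto x-1$ on $X_i$, and so it extends to an automorphism $\tau_i$ of $L$. One translation for each $i$ is needed because the function attached to $i$ may involve variables of other blocks $X_j$; for instance, it could be $x-(y-y')$ with $x\in X_i$ and $y,y'\in X_j$. The translation $\tau_i$ detects the variables of $X_i$ alone.

\begin{definition}\label{def:adm}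
A subfield $K$ of $L=k(X)$ is \emph{admissible} if
\begin{enumerate}
\item[(a)] $x-y\in K$ for all $i\in I$ and $x,y\in X_i$, and
\item[(b)] $\tau_i(\lambda)=\lambda$ for all $i\in I$ and $\lambda\in K$.
\end{enumerate}
\end{definition}

The fixed field $\{u\in L:\tau_i(u)=u\text{ for all }i\in I\}$ is admissible, since every $\tau_j$ fixes $x-y$ when $x,y\in X_i$. It has the same characteristic as $k$.

\begin{proposition}\label{prop:core}
Let $K\subseteq L$ be admissible. If there is a $K$-linear map $g:L\to K$ with $g(1)=1$, then $(A_i)_{i\in I}$ has a multiple choice function.
\end{proposition}

\begin{proof}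
For $x,y\in X_i$ condition (a) gives $g(x)-g(y)=g((x-y)\cdot1)=(x-y)g(1)=x-y$, that is, $x-g(x)=y-g(y)$. Let $u_i$ be the common value of $x-g(x)$ for $x\in X_i$; the family $(u_i)_{i\in I}$ is defined without choice. Since $g(x)\in K$, condition (b) gives
\[
\tau_i(u_i)=x+1-g(x)=u_i+1\ne u_i .
\]
If $\operatorname{var}(u_i)$ were disjoint from $X_i$, then $\tau_i$ would fix every element of $k(\operatorname{var}(u_i))$, in particular $u_i$. So $\operatorname{var}(u_i)\cap X_i$ is a finite non-empty subset of $X_i=\{i\}\times A_i$. Let $S_i$ be its projection to $A_i$.
\end{proof}

The condition $g(1)=1$ costs nothing when the vector space is itself a field, because multiplication can move any vector to $1$.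

\begin{lemma}\label{lem:norm}
Let $M\subseteq N$ be fields, $h:N\to M$ an $M$-linear map, and $w\in N$ with $h(w)\ne0$. Then $g(v)=h(wv)/h(w)$ defines an $M$-linear map $g:N\to M$ with $g(1)=1$.
\end{lemma}

\begin{proof}
The maps $v\mapsto wv$ and $h$ are $M$-linear, and $h(w)\in M^\times$.
\end{proof}

\section{Series fields and the proof of Theorem~\ref{thm:A}}\label{sec:series}

We want to obtain the map $g$ of Proposition~\ref{prop:core} from Ingleton's theorem. If trivial absolute values were allowed, this would be immediate: give $K$ the trivial absolute value and $L$ the norm with $\|v\|=1$ for $v\ne0$. Every ball in $K$ is then a point or all of $K$, so $K$ is spherically complete; $L$ is discrete, hence complete; and we could extend the identity map from $F=K$ to $L$. Since trivially valued fields are excluded, we adjoin a variable $z$ with $|z|<1$ to both fields and pass to formal series. Two points then need attention: the series fields must be shown to be spherically complete without choice, and the functional must be brought back from series to $L$.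

Let $M$ be a field and $\Gamma\neq\{0\}$ a subgroup of $(\mathbb{R},+)$. A subset of $\mathbb{R}$ is \emph{well-ordered} if each of its non-empty subsets has a least element; subsets and finite unions of well-ordered sets are well-ordered. Let $M((z^\Gamma))$ be the set of families $a=(a_\gamma)_{\gamma\in\Gamma}$ in $M$ whose support $\operatorname{supp}a=\{\gamma:a_\gamma\ne0\}$ is well-ordered. Let $z^\gamma$ be the family with coefficient $1$ at $\gamma$ and $0$ elsewhere. Addition is coefficientwise, and
\begin{equation}\label{eq:mult}
(ab)_\gamma=\sum a_sb_t\qquad(s\in\operatorname{supp}a,\ t\in\operatorname{supp}b,\ s+t=\gamma).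
\end{equation}
Put $|a|=2^{-\min\operatorname{supp}a}$ for $a\neq0$ and $|0|=0$. The next lemma shows that \eqref{eq:mult} is meaningful. For $\Gamma=\mathbb{Z}$, where well-ordered means bounded below, it is immediate. For general $\Gamma$ one would like to extract monotone subsequences from a descending sequence, but producing such a sequence takes choice unless each term is defined as a minimum.

\begin{lemma}\label{lem:wo}
Let $S,T\subseteq\mathbb{R}$ be well-ordered.
\begin{enumerate}
\item[(a)] Each $\gamma\in\mathbb{R}$ has only finitely many representations $\gamma=s+t$ with $s\in S$, $t\in T$.
\item[(b)] The set $S+T$ is well-ordered.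
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $S'=\{s\in S:\gamma-s\in T\}$ is infinite. Let $s_n$ be the least element of $S'\setminus\{s_0,\dots,s_{n-1}\}$. Then $s_0<s_1<\cdots$, so $\{\gamma-s_n:n\in\mathbb{N}\}$ is a non-empty subset of $T$ without least element.

(b) Suppose that $C\subseteq S+T$ is non-empty and has no least element. Let $S'$ be the set of $s\in S$ such that $s+T$ meets $C$, and put $m(s)=\min((s+T)\cap C)$ for $s\in S'$. Fix $s_0\in S'$, and let $s_{n+1}$ be the least $s\in S'$ with $m(s)<m(s_n)$. Such an $s$ exists: $C$ has an element $\gamma<m(s_n)$, it lies in $s+T$ for some $s\in S$, and then $m(s)\le\gamma$. Since $m(s_{n+2})<m(s_{n+1})<m(s_n)$, the element $s_{n+2}$ competes in the definition of $s_{n+1}$, so $s_{n+1}\le s_{n+2}$. Thus for $n\ge1$ the $s_n$ do not decrease while the $m(s_n)$ strictly decrease. The elements $m(s_n)-s_n\in T$, $n\ge1$, then strictly decrease, which is impossible.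
\end{proof}

By (a) the sum \eqref{eq:mult} is finite, and by (b) the support of $ab$, which lies in $\operatorname{supp}a+\operatorname{supp}b$, is well-ordered. Multiplication is commutative and distributive, with unit $z^0$. It is associative because the $\gamma$-coefficients of $(ab)c$ and $a(bc)$ both equal $\sum a_rb_sc_t$, summed over the triples in the three supports with $r+s+t=\gamma$. There are finitely many such triples: by (b) and (a) there are finitely many possibilities for the pair $(r+s,t)$, and by (a) finitely many pairs $(r,s)$ for each value of $r+s$. So $M((z^\Gamma))$ is a commutative ring, which contains $M$ as $Mz^0$.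

From $\operatorname{supp}(a+b)\subseteq\operatorname{supp}a\cup\operatorname{supp}b$ we get $|a+b|\le\max(|a|,|b|)$. If $a,b\neq0$ have least exponents $\alpha,\beta$, then $\operatorname{supp}(ab)\subseteq[\alpha+\beta,\infty)$ and $(ab)_{\alpha+\beta}=a_\alpha b_\beta\ne0$, so $|ab|=|a|\,|b|$. The non-zero values of $|\cdot|$ are the numbers $|z^\gamma|=2^{-\gamma}$, and they are not all equal to $1$ because $\Gamma\neq\{0\}$.

\begin{proposition}\label{prop:series}
In ZF, $M((z^\Gamma))$ is a field, $|\cdot|$ is a non-trivial non-archimedean absolute value on it, and it is spherically complete and complete.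
\end{proposition}

\begin{proof}
\emph{Spherical completeness.} We cannot select a point in each ball of a nest. Instead we use that a ball determines, with no selection, an initial string of coefficients. For a closed ball $B$ let $D_B$ be the set of $\gamma\in\Gamma$ such that all elements of $B$ have the same $\gamma$-coefficient. Let $B=B(a,r)$ and $\rho=-\log_2r\in(-\infty,\infty]$. Then $b\in B$ if and only if $b_\gamma=a_\gamma$ for all $\gamma<\rho$. For $\gamma\in\Gamma$ with $\gamma\ge\rho$, both $a$ and $a+z^\gamma$ lie in $B$. Hence $D_B=\{\gamma\in\Gamma:\gamma<\rho\}$ is an initial segment of $\Gamma$, and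
\begin{equation}\label{eq:ball}
B=\{b: b_\gamma\text{ is the common $\gamma$-coefficient of the elements of $B$, for all }\gamma\in D_B\}.
\end{equation}

Let $\mathcal{N}$ be a nest and $D=\bigcup_{B\in\mathcal{N}}D_B$. For $\gamma\in D$ let $e_\gamma$ be the common $\gamma$-coefficient of the elements of $B$, for any $B\in\mathcal{N}$ with $\gamma\in D_B$. This does not depend on $B$, because two balls of the nest have a common element. Put $e_\gamma=0$ for $\gamma\in\Gamma\setminus D$.

The support of $e=(e_\gamma)$ is well-ordered. Indeed, let $T\subseteq\operatorname{supp}e$ be non-empty. Pick $\gamma_0\in T$, then $B\in\mathcal{N}$ with $\gamma_0\in D_B$, then $a\in B$. Every $\gamma\in T$ with $\gamma\le\gamma_0$ lies in the initial segment $D_B$, so $a_\gamma=e_\gamma\ne0$. Thus $T\cap(-\infty,\gamma_0]$ is a non-empty subset of $\operatorname{supp}a$, and its least element is the least element of $T$. So $e\in M((z^\Gamma))$, and $e\in B$ for every $B\in\mathcal{N}$ by \eqref{eq:ball}.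

\emph{Completeness} follows from Lemma~\ref{lem:balls}(b), which uses only the additive group.

\emph{Inverses.} Let $a\neq0$ have least exponent $\alpha$, and put $\varepsilon=1-a_\alpha^{-1}z^{-\alpha}a$. Then $\operatorname{supp}\varepsilon\subseteq(0,\infty)$, so $|\varepsilon|<1$, and $a=a_\alpha z^\alpha(1-\varepsilon)$. It suffices to invert $1-\varepsilon$. The partial sums $b_N=\sum_{n\le N}\varepsilon^n$ satisfy $|b_{N'}-b_N|\le|\varepsilon|^{N+1}$ for $N'\ge N$, so they converge to some $b$. From $(1-\varepsilon)b_N=1-\varepsilon^{N+1}$ we get
\[
|(1-\varepsilon)b-1|=|(1-\varepsilon)(b-b_N)-\varepsilon^{N+1}|\le\max\bigl(|1-\varepsilon|\,|b-b_N|,\ |\varepsilon|^{N+1}\bigr)\to0,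
\]
so $(1-\varepsilon)b=1$.
\end{proof}

Return to the family $(A_i)_{i\in I}$, and let $K$ be an admissible subfield of $L=k(X)$. Put
\[
\mathcal{K}=K((z^\Gamma)),\qquad\mathcal{L}=L((z^\Gamma)).
\]
Then $\mathcal{K}$ is a subfield of $\mathcal{L}$, and the absolute value of $\mathcal{L}$ is multiplicative and extends that of $\mathcal{K}$, so it is a norm on the $\mathcal{K}$-vector space $\mathcal{L}$. By Proposition~\ref{prop:series}, $\mathcal{K}$ is spherically complete and non-trivially valued, and $\mathcal{L}$ is a non-zero Banach space over $\mathcal{K}$. Its norm takes values in $2^{\Gamma}\cup\{0\}=|\mathcal{K}|$.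

\begin{proposition}\label{prop:equal}
If there is a non-zero $\mathcal{K}$-linear map $h:\mathcal{L}\to\mathcal{K}$, then $(A_i)_{i\in I}$ has a multiple choice function.
\end{proposition}

\begin{proof}
The map $h$ might vanish on the subfield $L$ of constant series, so we first apply Lemma~\ref{lem:norm} to get a $\mathcal{K}$-linear map $g:\mathcal{L}\to\mathcal{K}$ with $g(1)=1$. For $v\in L$ let $g_0(v)\in K$ be the coefficient of $z^0$ in $g(v)$. The map $g$ is $K$-linear because $K\subseteq\mathcal{K}$, and taking the coefficient of $z^0$ is a $K$-linear map $\mathcal{K}\to K$ that sends $1$ to $1$. So $g_0:L\to K$ is $K$-linear with $g_0(1)=1$, and Proposition~\ref{prop:core} applies.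
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Assume Ingleton's theorem. By Lemma~\ref{lem:MC} it suffices to prove $\mathbf{MC}$, and the empty family is trivial. Let $(A_i)_{i\in I}$ be a non-empty family of non-empty sets. Take $k=\mathbb{Q}$, let $K$ be the fixed field of the translations $\tau_i$ in $L=\mathbb{Q}(X)$, and let $\Gamma=\mathbb{Z}$. Apply Ingleton's theorem to the Banach space $E=L((z))$ over $\mathcal{K}=K((z))$, the subspace $F=\mathcal{K}\cdot1$, and the identity map $f:F\to\mathcal{K}$, which is continuous with $\|f\|=1$. The extension $g:E\to\mathcal{K}$ is $\mathcal{K}$-linear with $g(1)=1$, so Proposition~\ref{prop:equal} gives a multiple choice function. The converse implication is Proposition~\ref{prop:zorn}.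
\end{proof}

\begin{remark}
The field $K((z))$ in this proof is not locally compact, as Theorem~\ref{thm:C} requires: its closed unit ball is the disjoint union of the open sets $\{a:|a-\lambda|<1\}$ with $\lambda\in K$, and $K\supseteq\mathbb{Q}$ is infinite.
\end{remark}

\section{Mixed characteristic}\label{sec:mixed}

Fix a prime $p$. A series field has the same characteristic as its residue field, so for statement (4) of Theorem~\ref{thm:B} another construction is needed. We put a $p$-adic absolute value on $\mathbb{Q}(X)$ whose residue field is $\mathbb{F}_p(X)$, complete the field, and apply Proposition~\ref{prop:core} at the level of residue fields. The passage to residue classes replaces the coefficient of $z^0$. Unlike that coefficient, it is defined only on the valuation ring, so the functional has to map the unit ball into the unit ball; this is where continuity is used.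

\subsection*{Completion without choice}
The usual proof that the completion by Cauchy sequences is complete selects an approximation to each term of a sequence, and the usual proof that a complete discretely valued field is spherically complete selects a point in each ball of a nest. An inverse limit avoids both selections, since its points are systems of residue classes and not of representatives.

Call a field $M$ of characteristic $0$ with a non-archimedean absolute value \emph{$p$-valued} if $|p|=p^{-1}$ and $|M^\times|=p^{\mathbb{Z}}$. Let $R$ be its valuation ring. The units of $R$ are the elements of absolute value $1$, every non-zero element of $R$ is $p^n$ times a unit for a unique $n\ge0$, we have $p^nR=B(0,p^{-n})$, and the residue field is $R/pR$, of characteristic $p$. Let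
\[
\hat R=\varprojlim R/p^mR
\]
be the ring of all sequences $b=(b_m)_{m\ge0}$ with $b_m\in R/p^mR$ such that $b_{m+1}$ maps to $b_m$ for all $m$. The diagonal map $R\to\hat R$ is injective because $\bigcap_mp^mR=\{0\}$, and we regard $R\subseteq\hat R$.

\begin{lemma}\label{lem:hat}
Let $M$ be $p$-valued with valuation ring $R$.
\begin{enumerate}
\item[(a)] For each $n\geq 0$ the projection $\hat R\to R/p^nR$, $b\mapsto b_n$, is surjective with kernel $p^n\hat R$.
\item[(b)] The ring $\hat R$ is a domain, $\hat M=\hat R[1/p]$ is its field of fractions, and $|p^n\epsilon|=p^{-n}$ for $n\in\mathbb{Z}$ and units $\epsilon$ of $\hat R$ makes $\hat M$ a $p$-valued field that contains $M$ as a valued subfield. Its valuation ring is $\hat R$, and $b\mapsto b_1$ identifies its residue field with $R/pR$.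
\item[(c)] The field $\hat M$ is spherically complete and complete.
\item[(d)] If $M$ is a valued subfield of a $p$-valued field $M'$ with valuation ring $R'$, then $R/pR$ is a subfield of $R'/pR'$, $\hat M$ is a valued subfield of $\hat M'$, and the residue map of $\hat R'$ restricts to that of $\hat R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The projection is already surjective on $R$, and it kills $p^n\hat R$. Let $b_n=0$. Then $b_{n+j}\in p^nR/p^{n+j}R$ for all $j\ge0$. Multiplication by $p^n$ induces isomorphisms $\mu_j:R/p^jR\to p^nR/p^{n+j}R$ that commute with the transition maps, so the classes $b'_j=\mu_j^{-1}(b_{n+j})$ form an element $b'\in\hat R$. The $j$-th component of $p^nb'$ is the image of $\mu_j(b'_j)=b_{n+j}$ in $R/p^jR$, which is $b_j$. So $b=p^nb'$.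

(b) If $b_1\ne0$, then every representative of $b_m$, $m\geq 1$, lies outside $pR$, so $b_m$ is a unit of $R/p^mR$. Inverses are unique, hence compatible, so $b$ is a unit of $\hat R$. Let $b\ne0$ and let $n$ be the largest index with $b_n=0$; it exists because $b_0=0$ and $b_{m+1}=0$ implies $b_m=0$. In the notation of (a), $b=p^nb'$ with $b'_1=\mu_1^{-1}(b_{n+1})\neq0$, so $b'$ is a unit. Conversely, if $\epsilon$ is a unit, then $p^n\epsilon$ has $n$-th component $0$ and non-zero $(n+1)$-th component, since $p^n\notin p^{n+1}R$. Thus the non-zero elements of $\hat R$ are exactly the products $p^n\epsilon$, and $n$ is unique. These are closed under multiplication, so $\hat R$ is a domain, and inverting $p$ gives a field in which every non-zero element is $p^n\epsilon$ with a unique $n\in\mathbb{Z}$. The function $|\cdot|$ is multiplicative, and $\{b:|b|\le p^{-n}\}=p^n\hat R$ is an additive subgroup for each $n\in\mathbb{Z}$, which is the ultrametric inequality. Units of $R$ are units of $\hat R$, so the absolute value extends that of $M=R[1/p]$. The last assertion is (a) with $n=1$.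

(c) Let $\mathcal{N}$ be a nest without one-point balls. Each $B\in\mathcal{N}$ is a coset of $p^n\hat R$ for a unique integer $n=n_B$. If the numbers $n_B$ are bounded above, a ball with the largest $n_B$ is contained in all the others by Lemma~\ref{lem:balls}(a). Suppose that they are unbounded. Fix $B_0=a_0+p^{n_0}\hat R$ in $\mathcal{N}$. The bijection $v\mapsto p^{-n_0}(v-a_0)$ maps balls to balls, so we may assume $B_0=\hat R$. Then the balls with $n_B\ge0$ lie in $\hat R$, and those with $n_B<0$ contain $\hat R$. For $m\ge0$ and $B\in\mathcal{N}$ with $n_B\ge m$, all elements of $B$ have the same $m$-th component $e_m$, and $e_m$ does not depend on $B$ because two balls of the nest have a common element. An element of a ball with $n_B\ge m+1$ has components $e_{m+1}$ and $e_m$, so $e=(e_m)$ lies in $\hat R$. If $n=n_B\ge0$ and $a\in B$, then $e_n=a_n$, so $e-a\in p^n\hat R$ by (a), and $e\in B$. If $n_B<0$, then $e\in\hat R\subseteq B$. Completeness follows from Lemma~\ref{lem:balls}(b).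

(d) We have $R\subseteq R'$ and $p^mR'\cap R=p^mR$, both sides being the set of elements of $M$ of absolute value at most $p^{-m}$. So the maps $R/p^mR\to R'/p^mR'$ are injective, and they induce an injective ring homomorphism $\hat R\to\hat R'$ that commutes with the projections to the first component. It sends $p$ to $p$ and units to units, so it extends to an embedding $\hat M\to\hat M'$ that preserves absolute values.
\end{proof}

\subsection*{The Gauss absolute value}
Let $(A_i)_{i\in I}$, $X_i$, $X$ be as in Section~\ref{sec:rational}, let $L=\mathbb{Q}(X)$, and let $K$ be the fixed field of the translations $\tau_i$. Write $\bar\tau_i$ for the corresponding translations of $\mathbb{F}_p(X)$. Let $|\cdot|_p$ be the $p$-adic absolute value on $\mathbb{Q}$ with $|p|_p=p^{-1}$, and let $\mathbb{Z}_{(p)}$ be its valuation ring. For a polynomial $a=\sum_\mu a_\mu\mu\in\mathbb{Q}[X]$, written as a sum over monomials $\mu$, put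
\[
|a|=\max_\mu|a_\mu|_p .
\]
This satisfies the ultrametric inequality and $|pa|=p^{-1}|a|$. Let $\Lambda=\mathbb{Z}_{(p)}[X]=\{a:|a|\le1\}$, and let $a\mapsto\bar a$ be the reduction of coefficients $\Lambda\to\mathbb{F}_p[X]$; for $a\in\Lambda$ we have $|a|=1$ if and only if $\bar a\neq0$. If $|a|=|b|=1$, then $\overline{ab}=\bar a\bar b\ne0$ because $\mathbb{F}_p[X]$ is a domain, so $|ab|=1$. Scaling by powers of $p$ gives $|ab|=|a|\,|b|$ for all polynomials. Hence $|a/b|=|a|/|b|$ defines a non-archimedean absolute value on $L$. With it, $L$ and its subfield $K\supseteq\mathbb{Q}$ are $p$-valued. Let $O_L$ and $O_K=O_L\cap K$ be the valuation rings.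

\begin{lemma}\label{lem:res}
The residue field $O_L/pO_L$ can be identified with $\mathbb{F}_p(X)$ in such a way that each variable $x\in X$ has residue class $x$ and the residue field $\kappa=O_K/pO_K$ becomes an admissible subfield of $\mathbb{F}_p(X)$.
\end{lemma}

\begin{proof}
Let $v\in O_L$. Multiplying numerator and denominator by a power of $p$, write $v=a/b$ with $|b|=1$; then $|a|=|v|\le1$, so $a,b\in\Lambda$ and $\bar b\neq0$. Put $\bar v=\bar a/\bar b$. If also $v=a'/b'$ in this form, then $ab'=a'b$ reduces to $\bar a\bar b'=\bar a'\bar b$, so $\bar v$ is well defined. The map $v\mapsto\bar v$ is a ring homomorphism by the rules for adding and multiplying fractions. It is onto $\mathbb{F}_p(X)$ because $\Lambda\to\mathbb{F}_p[X]$ is onto, and its kernel consists of the $v$ with $|v|=|a|<1$, so it is $pO_L$. By Lemma~\ref{lem:hat}(d), $\kappa$ is the subfield $\{\bar v:v\in O_K\}$.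

For $x,y\in X_i$ the element $x-y$ lies in $K\cap\Lambda\subseteq O_K$ and reduces to $x-y$, which is condition (a) of Definition~\ref{def:adm}. For (b), note that $\tau_i$ maps $\Lambda$ into $\Lambda$, and that $\overline{\tau_i(a)}=\bar\tau_i(\bar a)$ for $a\in\Lambda$, since both sides are ring homomorphisms $\Lambda\to\mathbb{F}_p[X]$ that agree on $\mathbb{Z}_{(p)}$ and on $X$. Let $v=a/b\in O_K$ with $a,b\in\Lambda$ and $\bar b\neq0$. Then $v=\tau_i(v)=\tau_i(a)/\tau_i(b)$, and $\overline{\tau_i(b)}=\bar\tau_i(\bar b)\ne0$. Hence $\bar v=\bar\tau_i(\bar a)/\bar\tau_i(\bar b)=\bar\tau_i(\bar v)$.
\end{proof}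

We do not need to know whether $\kappa$ is the whole fixed field of the $\bar\tau_i$; this is why Proposition~\ref{prop:core} was stated for all admissible fields.

By Lemma~\ref{lem:hat}, $\hat K$ is a spherically complete discretely valued field of characteristic $0$ with residue field $\kappa$, and $\hat L$ is a complete valued extension field of $\hat K$ with residue field $\mathbb{F}_p(X)$. In particular $\hat L$ is a non-zero Banach space over $\hat K$.

\begin{proposition}\label{prop:mixed}
If there is a non-zero continuous $\hat K$-linear map $h:\hat L\to\hat K$, then $(A_i)_{i\in I}$ has a multiple choice function.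
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:norm} with a vector $w$ at which the norm of $h$ is attained. By Lemma~\ref{lem:balls}(c) the numbers $|h(v)|/|v|$, $v\ne0$, are bounded. Those that are non-zero lie in $p^{\mathbb{Z}}$, and there is at least one. A non-empty subset of $p^{\mathbb{Z}}$ that is bounded above has a largest element, so there is $w\neq0$ with $|h(w)|=\|h\|\,|w|>0$. The $\hat K$-linear map $g(v)=h(wv)/h(w)$ satisfies $g(1)=1$ and
\[
|g(v)|\le\frac{\|h\|\,|w|\,|v|}{|h(w)|}=|v|\qquad(v\in\hat L).
\]
So $g$ maps $\hat O_L$ into $\hat O_K$ and $p\hat O_L$ into $p\hat O_K$, and it induces an additive map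
\[
\bar g:\mathbb{F}_p(X)=\hat O_L/p\hat O_L\to\hat O_K/p\hat O_K=\kappa
\]
with $\bar g(1)=1$. For $\lambda\in\hat O_K$ and $v\in\hat O_L$ we have $g(\lambda v)=\lambda g(v)$, and the residue class of $\lambda$ is the same in $\hat O_K$ and in $\hat O_L$ by Lemma~\ref{lem:hat}(d). Hence $\bar g$ is $\kappa$-linear. By Lemma~\ref{lem:res}, Proposition~\ref{prop:core} applies with $k=\mathbb{F}_p$ and the admissible field $\kappa$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

(1)$\Rightarrow$(2) is Proposition~\ref{prop:zorn}.

(1)$\Rightarrow$(5). By Zorn's lemma a non-zero vector space has a non-empty basis, and the coordinate functional of a basis vector is non-zero.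

(2)$\Rightarrow$(3) and (2)$\Rightarrow$(4). In both cases $\mathcal{K}$ is spherically complete and non-trivially valued: in (3) by Proposition~\ref{prop:series}, in (4) by hypothesis. Let $e\ne0$ be a vector of the Banach space. The functional $\lambda e\mapsto\lambda$ on $F=\mathcal{K}e$ is continuous, of norm $1/\|e\|$, and Ingleton's theorem extends it to a continuous linear functional on the whole space that takes the value $1$ at $e$.

It remains to derive (1) from each of (3), (4), (5). By Lemma~\ref{lem:MC} it suffices to find a multiple choice function for a non-empty family $(A_i)_{i\in I}$ of non-empty sets. For (3) and (5), let $k$ be the prime field of characteristic $c$, and let $K$ be the fixed field of the translations in $L=k(X)$; it has characteristic $c$.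

(5)$\Rightarrow$(1). There is a non-zero $K$-linear map $L\to K$. Apply Lemma~\ref{lem:norm} and Proposition~\ref{prop:core}.

(3)$\Rightarrow$(1). The space $L((z^\Gamma))$ is a non-zero Banach space over $\mathcal{K}=K((z^\Gamma))$ with norm values in $|\mathcal{K}|$, so it has a non-zero linear functional. Apply Proposition~\ref{prop:equal}.

(4)$\Rightarrow$(1). The field $\hat K$ of Section~\ref{sec:mixed} is of the kind considered in (4), so the Banach space $\hat L$ has a non-zero continuous linear functional. Apply Proposition~\ref{prop:mixed}. \hfill$\square$

\section{Locally compact fields}\label{sec:C}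

\subsection*{Compact balls}
Let $\mathcal{K}$ be non-trivially valued. Closed balls are closed sets, and $|\lambda|$ takes arbitrarily large values. If a ball $B(0,s)$ with $s>0$ is compact, then so is every closed ball: $B(0,r)$ is a closed subset of $\lambda B(0,s)$ when $|\lambda|s\ge r$, and translation gives the other centers. A compact neighborhood of $0$ contains a ball $B(0,s)$ with $s>0$ as a closed subset. Hence $\mathcal{K}$ is locally compact if and only if its closed unit ball is compact, and then all closed balls are compact. Such a field is spherically complete: if $\mathcal{N}$ is a nest and $B_0\in\mathcal{N}$, the closed subsets $B\cap B_0$ of the compact set $B_0$ have the finite intersection property, because a finite subfamily of a nest has a smallest member.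

The fields $\mathbb{Q}_p$ and $\mathbb{F}_q((z))$ are locally compact in ZF. Let $\pi=p$ and $q=p$ in the first case and $\pi=z$ in the second, let $O$ be the closed unit ball, and fix representatives $t_0,\dots,t_{q-1}\in O$ of the $q$ residue classes. Each ball $a+\pi^nO$ is the union of the $q$ balls $a+t_j\pi^n+\pi^{n+1}O$. Suppose that an open cover of $O$ has no finite subcover. Put $a_0=0$, and let $a_{n+1}=a_n+t_j\pi^n$ with the least $j$ such that $a_n+t_j\pi^n+\pi^{n+1}O$ is not covered by finitely many members of the cover. The sequence $(a_n)$ converges to a point $a$ that lies in all the balls $a_n+\pi^nO$. A member of the cover that contains $a$ contains $a+\pi^nO=a_n+\pi^nO$ for large $n$, which contradicts the construction.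

\subsection*{Ultrafilters}
A \emph{proper filter} on a set $Y$ is a non-empty family of non-empty subsets of $Y$ that is closed under finite intersections and under supersets. An \emph{ultrafilter} is a proper filter that contains $A$ or $Y\setminus A$ for each $A\subseteq Y$; if it contains a finite union, it contains one of the sets. We use BPI in the form that every proper filter $\Phi$ extends to an ultrafilter. To obtain this form, let $J$ be the ideal of complements of members of $\Phi$, and let $J'\supseteq J$ be the preimage in $\mathcal{P}(Y)$ of a prime ideal of $\mathcal{P}(Y)/J$. Exactly one of $A$, $Y\setminus A$ lies in $J'$ for each $A$, so the sets that are not in $J'$ form an ultrafilter that contains $\Phi$.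

\begin{lemma}\label{lem:tych}
Assume BPI. Let $(Y_x)_{x\in E}$ be a family of compact Hausdorff spaces, and let $\mathcal{C}$ be a non-empty family of closed subsets of $P=\prod_{x\in E}Y_x$ with the finite intersection property. Then $\bigcap\mathcal{C}\ne\emptyset$.
\end{lemma}

\begin{proof}
The sets that contain a finite intersection of members of $\mathcal{C}$ form a proper filter on $P$; extend it to an ultrafilter $\mathcal{U}$. Let $\pi_x:P\to Y_x$ be the projection, and let $\mathcal{U}_x$ be the ultrafilter of all $A\subseteq Y_x$ with $\pi_x^{-1}(A)\in\mathcal{U}$. Call $y\in Y_x$ a limit of $\mathcal{U}_x$ if every open set containing $y$ belongs to $\mathcal{U}_x$. A limit exists: otherwise the open sets that are not in $\mathcal{U}_x$ cover $Y_x$, finitely many of them have union $Y_x\in\mathcal{U}_x$, and then one of them is in $\mathcal{U}_x$. The limit is unique, since two distinct points have disjoint open neighborhoods, which cannot both lie in $\mathcal{U}_x$. Because of this uniqueness, the point $\varphi\in P$ whose $x$-coordinate is the limit of $\mathcal{U}_x$ is defined without choice. A basic open neighborhood of $\varphi$ is a finite intersection of sets $\pi_x^{-1}(A)$ with $A$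 open and $\varphi(x)\in A$, so it belongs to $\mathcal{U}$ and meets every $C\in\mathcal{C}$. As $C$ is closed, $\varphi\in C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Assume BPI. Let the closed unit ball of $\mathcal{K}$ be compact, and let $E,F,f$ be as in Ingleton's theorem. The elements of
\[
P=\prod_{x\in E}B(0,\|f\|\,\|x\|)
\]
are the functions $\varphi:E\to\mathcal{K}$ with $|\varphi(x)|\le\|f\|\,\|x\|$ for all $x$, and the factors are compact metric spaces. Consider the conditions
\[
\varphi(\lambda x+\mu y)=\lambda\varphi(x)+\mu\varphi(y)\quad(\lambda,\mu\in\mathcal{K},\ x,y\in E),\qquad\varphi(x)=f(x)\quad(x\in F).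
\]
Each of them defines a closed subset of $P$, being an equation between continuous functions of finitely many coordinates. Take finitely many of the conditions, let $x_1,\dots,x_n$ be the vectors $x,y$ that appear in them, and let $G=F+\mathcal{K}x_1+\dots+\mathcal{K}x_n$; the vectors $\lambda x+\mu y$ that appear also lie in $G$. Since $\mathcal{K}$ is spherically complete, Lemma~\ref{lem:step} gives, in ZF, a linear extension $h$ of $f$ to $G$ with $|h(v)|\le\|f\|\,\|v\|$. The function that equals $h$ on $G$ and $0$ outside $G$ lies in $P$ and satisfies the chosen conditions. By Lemma~\ref{lem:tych} some $g\in P$ satisfies all the conditions. This $g$ is linear, extends $f$, and has $\|g\|\le\|f\|$; hence it is continuous and $\|g\|=\|f\|$.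

For the second assertion, Halpern and L\'evy \cite{HL} showed that BPI does not imply $\mathbf{AC}$ in ZF, if ZF is consistent. In a model of ZF in which BPI holds and $\mathbf{AC}$ fails, Ingleton's theorem holds for locally compact fields by the first assertion.
\end{proof}

\begin{remark}\label{rem:real}
The same proof derives from BPI the norm-preserving extension of continuous linear functionals on real normed spaces, with the ordinary triangle inequality. In the one-step extension the intervals with center $f(y)$ and radius $C\|y-x\|$ intersect pairwise, because $|f(y)-f(y')|\le C\|y-x\|+C\|y'-x\|$, so the supremum of their left endpoints lies in all of them. The intervals $[-C\|x\|,C\|x\|]$ are compact in ZF by bisection, taking the left half whenever it has no finite subcover.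
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The continuous Hahn-Banach property and the Axiom of Choice},
\texttt{http://lim.univ-reunion.fr/staff/mar/nankai07.pdf}.

\bibitem{HL}
J.~D.~Halpern and A.~L\'evy,
\emph{The Boolean prime ideal theorem does not imply the axiom of choice},
Proc. Sympos. Pure Math. 13, Part 1, AMS, 1971, 83--134.

\end{thebibliography}
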